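# The ideal of the closed graph of a reductive group action, and how far its generators lie above the degree

Throughout, $k$ is an algebraically closed field of characteristic zero. All vector spaces and representations labeled $V$, $W$ are finite-dimensional and nonzero.

## Closed graphs, their ideals, degrees and syzygies

**Reductive groups.** We use one property of a reductive linear algebraic group $G$ in characteristic zero: every rational $G$-module is a direct sum of irreducible ones. Examples are $GL_M$, a torus $(k^*)^d$, products of these, and finite groups. A group is *diagonalizable* if it is isomorphic to a closed subgroup of some $(k^*)^n$. For example, $\{\pm1\}\times k^*$ is diagonalizable and not connected, and a torus is diagonalizable and connected.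

**Isotypic projection.** Let $\eta$ be a character of $G$ and $M$ a rational $G$-module. Let $M_\eta=\{m: gm=\eta(g)m \text{ for all } g\}$ and let $M'$ be the sum of all irreducible submodules not isomorphic to $\eta$. Complete reducibility gives $M=M_\eta\oplus M'$, hence a projection $\pi:M\to M_\eta$. If $M_1\subset M$ is a submodule, then $M_1=(M_1)_\eta\oplus M_1'$ with $(M_1)_\eta\subset M_\eta$ and $M_1'\subset M'$, so $\pi(M_1)\subset M_1$. *Example.* If $k^*$ acts on $k[x_1,\dots,x_n]$ by scaling variables, $\pi$ extracts one homogeneous component, and the statement says that a scaling-stable subspace contains the homogeneous components of its elements.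

**Weights.** A function $f$ on $V$ has weight $\chi$ (a character of $G$) if $f(gv)=\chi(g)f(v)$ for all $g,v$. *Example.* For $k^*$ acting on $k^2$ by $c(v_1,v_2)=(cv_1,c^3v_2)$, both $v_1^3$ and $v_2$ have weight $c^3$.

**Closed graph.** Let $\rho:G\to GL(V)$ be a rational representation of a reductive group, $n=\dim V$. Put $\psi:G\times V\to V\times V$, $\psi(g,v)=(v,gv)$, and let $B\subset V\times V$ be the Zariski closure of the image of $\psi$. *Example.* Let $G=k^*$ act on $k^2$ by scalars. A pair $(v,cv)$ is linearly dependent, and every dependent pair $(x,y)$ with $x,y\neq0$ has this form, so $B=\{x_1y_2-x_2y_1=0\}$.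

**The ideal.** $\mathfrak b\subset k[x_1,\dots,x_n,y_1,\dots,y_n]$ is the ideal of *all* polynomials vanishing on $B$; it is radical. Since $\psi(g,cv)=c\,\psi(g,v)$, $B$ is a cone and $\mathfrak b$ is homogeneous. In the example, $\mathfrak b=(x_1y_2-x_2y_1)$.

**The degree.** $\delta(B)$ is the degree of the projective variety $\mathbb P(B)\subset\mathbb P(V\times V)$, that is, the number of points of $\mathbb P(B)$ on a generic linear subspace of complementary dimension. For a variety whose components all have the same dimension it is the sum of the degrees of the components. For a hypersurface it is the degree of the reduced equation, so $\delta(B)=2$ in the example.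

**Generation in degree $\le D$.** An ideal is generated in degree $\le D$ if it is generated by elements of degree $\le D$. For a homogeneous ideal one may then take homogeneous ones, by splitting generators into components.

**Syzygies.** For polynomials $F_1,\dots,F_s$ in a polynomial ring $R$, put $\mathrm{Syz}(F)=\{A\in R^s:\sum_iA_iF_i=0\}$. It is generated in degree $\le D$ if it is generated as an $R$-module by tuples all of whose entries have degree $\le D$. *Example.* $\mathrm{Syz}(x_1,x_2)\subset k[x_1,x_2]^2$ is generated by $(x_2,-x_1)$, so in degree $\le1$.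

## Is $\mathfrak b$ generated in degree $\le\delta(B)$?

If $G$ is connected, then $G\times V$ is irreducible and so is $B$. The text "CONSTRUCTIVE INvariant THEORY" contains the following conjecture.

**Conjecture.** If $G$ is connected, then $\mathfrak b$ is generated by homogeneous polynomials of degree $\le\delta(B)$.

(The source phrases the hypothesis as "If $B$ is connected (i.e., if $G$ is connected)". The intended assumption is that $G$ is connected. Connectedness of the affine cone $B$ always holds.)

In plain words: does the size of the graph closure, measured by its degree, control the degrees of the equations that define it? Here are some cases by hand.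

* *Trivial group.* $B$ is the diagonal, $\mathfrak b=(x_1-y_1,\dots,x_n-y_n)$, and $\delta(B)=1$.
* *Scalars $k^*$ on $k^n$, $n\ge2$.* $B$ is the set of $2\times n$ matrices of rank $\le1$. Its ideal is generated by the $2\times2$ minors, and $\mathbb P(B)$ is the Segre variety $\mathbb P^1\times\mathbb P^{n-1}$, of degree $n\ge2$.
* *$SL_2$ on $k^2$.* Any nonzero vector can be moved to any other, so $B=V\times V$ and $\mathfrak b=0$.
* *$SO_n$ on $k^n$, $n\ge2$, with quadratic form $Q$.* The group is transitive on each level set $\{Q=c\}$, $c\ne0$. Indeed $O_n$ is, by Witt's theorem, and the stabilizer of $v$ in $O_n$ contains a reflection in a vector of $v^\perp$. So the image of $\psi$ contains all $(x,y)$ with $Q(x)=Q(y)\ne0$, and $B$ is the quadric $Q(x)=Q(y)$, which is irreducible because its rank is $2n\ge4$. Here $\mathfrak b$ is generated in degree $2=\delta(B)$.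
* *$k^*$ on $k^2$ with weights $2,3$.* $B$ is the closure of the set of $(x_1,x_2,c^2x_1,c^3x_2)$. This is the hypersurface $x_1^3y_2^2=y_1^3x_2^2$: the difference of the two sides is an irreducible polynomial (Theorem B's method below confirms that it generates $\mathfrak b$). The degree is $5=\delta(B)$.

All these agree with the conjecture.

## Projecting from linear centers yields $B$ only as a set

The natural first attempt works for any irreducible projective variety $X\subset\mathbb P^N$ of dimension $s<N$ and degree $\delta$. Let $P\notin X$. Projection from $P$ is finite on $X$, so its image in $\mathbb P^{N-1}$ has dimension $s$, and a generic linear subspace of dimension $N-s-2$ in $\mathbb P^{N-1}$ misses it. Hence some linear $\Lambda'\ni P$ of dimension $N-s-1$ misses $X$. Choose a hyperplane $\Lambda$ of $\Lambda'$ with $P\notin\Lambda$. Projection from $\Lambda$ maps $X$ finitely onto a hypersurface of $\mathbb P^{s+1}$ of degree $\le\delta$, and the image of $P$ is not on it. Pulling back the equation gives a form of degree $\le\delta$ that vanishes on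 $X$ and not at $P$.

So $B$ is *set-theoretically* cut out by elements of $\mathfrak b$ of degree $\le\delta(B)$. Here the argument stops: by the Nullstellensatz, the ideal these forms generate has radical $\mathfrak b$, but nothing says that it equals $\mathfrak b$ (compare $(z^2)$ and $(z)$). The conjecture asks for equality, and equality fails.

## Two theorems: failure in general, truth for diagonalizable groups

**Theorem A.** There is a constant $c>0$ such that for every $r\ge1$ there are a connected reductive group $G$ and a finite-dimensional rational representation $V$ with $\delta(B)\le2^{cr^7}$ and such that $\mathfrak b$ is not generated by polynomials of degree $\le2^{2^r}$.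

The groups are $GL_M\times(\text{torus})$. For large $r$ we have $2^{2^r}>2^{cr^7}\ge\delta(B)$, so **the conjecture is false**. Moreover $\delta(B)$ cannot be replaced in it by any polynomial in $\delta(B)$, because a polynomial in $\delta(B)$ is at most $2^{c_1r^7}$ for large $r$, with $c_1$ depending on the polynomial. It cannot even be replaced by $\exp\exp\big((\log\delta(B))^{1/8}\big)$, since for large $r$ this is at most $\exp\exp(c''r^{7/8})<2^{2^r}$.

**Theorem B.** If $G$ is diagonalizable (for example a torus, i.e. connected commutative reductive), then $\mathfrak b$ is generated by homogeneous polynomials of degree $\le\delta(B)$. For every $\delta\ge2$ the bound is attained by a representation of $G=k^*$ with $\delta(B)=\delta$.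

We prove Theorem B first. It settles the simplest class of groups and shows that a counterexample must use a noncommutative group.

## Diagonalizable groups: binomials, a zonotope and a pigeonhole

$B$ depends only on $\rho(G)$, so replace $G$ by $\rho(G)$ and choose coordinates in which $G$ is a closed subgroup of the diagonal torus. Let $w_1,\dots,w_n$ be the coordinate characters. They generate the character group $X=X(G)$, a finitely generated abelian group written additively; for $w\in X$ write $\chi^w$ for the corresponding function on $G$. Let $\Gamma\subset X$ be the torsion subgroup, identify $X/\Gamma=\mathbb Z^d$, and let $\bar w_i$ be the image of $w_i$; these generate $\mathbb Z^d$. Recall that $G^0$ is a torus with $X(G^0)=X/\Gamma$, and $|G/G^0|=|\Gamma|$. Put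
$$Z=\sum_{i=1}^n[0,\bar w_i]\subset\mathbb R^d .$$
Such a sum of segments is a *zonotope*. *Example.* For $d=1$ it is an interval of length $\sum|\bar w_i|$. If $d=0$, read $\mathrm{vol}(Z)=1$.

**Step B1: computing the degree.** We show
$$\delta(B)=|\Gamma|\cdot\mathrm{vol}(Z).\tag{1}$$

*Zonotope volume.* For any vectors $v_1,\dots,v_n\in\mathbb R^d$,
$$\mathrm{vol}\Big(\sum_i[0,v_i]\Big)=\sum_{|I|=d}|\det v_I|.$$
Indeed, for compact convex $Q$ and $v\ne0$, every line parallel to $v$ that meets $Q$ meets it in a segment, whose length grows by $|v|$ in $Q+[0,v]$. So $\mathrm{vol}(Q+[0,v])=\mathrm{vol}(Q)+|v|\,\mathrm{vol}_{d-1}(\mathrm{pr}_{v^\perp}Q)$. Apply this with $v=v_n$ and induct on $n$ and $d$: the projection of $\sum_{i<n}[0,v_i]$ is the zonotope of the projected vectors, and $|v_n|\,|\det(\mathrm{pr}\,v_{I'})|=|\det(v_{I'},v_n)|$ for $|I'|=d-1$. The case $v_n=0$ is trivial.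

*Torus case* ($\Gamma=0$). $\mathbb P(B)$ is the closure of the points $[x_1:\dots:x_n:x_1\chi^{w_1}:\dots:x_n\chi^{w_n}]$ with all $x_i\ne0$. It is the projective toric variety with exponents $(\epsilon_i,0),(\epsilon_i,\bar w_i)\in\mathbb Z^n\times\mathbb Z^d$, where $\epsilon_i$ is the standard basis. (If $\bar w_i=0$ two exponents coincide; then $y_i=x_i$ on $B$, and omitting $y_i$ is a linear isomorphism that keeps the degree.) The exponents generate $\mathbb Z^n\times\mathbb Z^d$, because the differences $(0,\bar w_i)$ generate $0\times\mathbb Z^d$. By Sturmfels, *Gröbner Bases and Convex Polytopes*, Thm. 4.16, the degree is the normalized volume of the convex hull $\mathcal P$ of the exponents: $\delta(B)=(n-1+d)!\,\mathrm{vol}(\mathcal P)$, with lattice-normalized volume in the hyperplane where the first $n$ coordinates sum to $1$. A convex combination with coefficients $\mu_i$ on $(\epsilon_i,0)$ and $\nu_i$ on $(\epsilon_i,\bar w_i)$ is $(\lambda,z)$ with $\lambda_i=\mu_i+\nu_i$ and $z=\sum\nu_i\bar w_i$, $0\le\nu_i\le\lambda_i$. Hence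
$$\mathcal P=\Big\{(\lambda,z):\lambda\in\Delta_{n-1},\ z\in\sum_i\lambda_i[0,\bar w_i]\Big\}.$$
By the zonotope formula, the slice over $\lambda$ has volume $\sum_{|I|=d}|\det\bar w_I|\prod_{i\in I}\lambda_i$. By the Dirichlet integral, $\int_{\Delta_{n-1}}\prod_{i\in I}\lambda_i\,d\lambda=1/(n-1+d)!$ for $|I|=d$. Therefore $\delta(B)=\sum_{|I|=d}|\det\bar w_I|=\mathrm{vol}(Z)$.

*General case.* Let $B^0$ be the closed graph of $G^0$, whose weights are the $\bar w_i$. Then $B=\bigcup_g(1,g)B^0$, where $g$ runs over representatives of the $|\Gamma|$ cosets of $G^0$. These pieces are images of $B^0$ under linear automorphisms, so they are irreducible, of equal dimension, and of degree $\mathrm{vol}(Z)$ each. They are distinct: if two coincide, then $(1,h)B^0=B^0$ for some $h=g'^{-1}g$, hence $(v,hv)\in B^0$ for a $v$ with all coordinates nonzero. On the open set where all coordinates of $x$ and $y$ are nonzero, $\{(x,h'x):h'\in G^0\}$ is the closed set $\{(y_i/x_i)_i\in G^0\}$, so it is all of $B^0$ there. Thus $hv=h'v$ with $h'\in G^0$, so $h=h'\in G^0$ and the cosets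 agree. Adding degrees gives (1).

**Step B2: binomial generators.** We find explicit generators of $\mathfrak b$. Let $\mathcal K=\{u\in\mathbb Z^n:\sum u_iw_i=0 \text{ in }X\}$, and for $u\in\mathcal K$ put
$$h_u=x^{u^+}y^{u^-}-x^{u^-}y^{u^+},\qquad\deg h_u=|u|_1,$$
where $u=u^+-u^-$ is the decomposition into positive and negative parts. Call $u\in\mathcal K\setminus\{0\}$ *primitive* if it is not $u'+u''$ with nonzero $u',u''\in\mathcal K$ and $|u_i|=|u_i'|+|u_i''|$ for all $i$. *Example.* For $k^*$ with weights $(2,3)$, $\mathcal K=\mathbb Z(3,-2)$ and the primitive elements are $\pm(3,-2)$.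

We claim that $\mathfrak b$ is generated by the $h_u$ with $u$ primitive. First, $\mathfrak b$ is the kernel of $f(x,y)\mapsto f(x,gx)$, that is, of
$$k[x,y]\to k[x]\otimes k[G],\qquad x^ay^b\mapsto x^{a+b}\otimes\chi^{\sum b_iw_i}.$$
Characters are linearly independent, so a polynomial lies in the kernel exactly when, for each value of $(a+b,\sum b_iw_i)$, its coefficients over monomials with that value sum to zero. So $\mathfrak b$ is spanned by binomials $x^ay^b-x^{a'}y^{b'}$ with $a+b=a'+b'$ and $\sum b_iw_i=\sum b_i'w_i$. Put $u=a-a'=b'-b\in\mathcal K$. Then $a=\min(a,a')+u^+$, $a'=\min(a,a')+u^-$, $b=\min(b,b')+u^-$, $b'=\min(b,b')+u^+$, so the binomial is a monomial times $h_u$.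

If $u=u'+u''$ as in the definition of primitivity, then $u^\pm=u'^\pm+u''^\pm$. With $P=x^{u'^+}y^{u'^-}$, $P'=x^{u'^-}y^{u'^+}$ and $Q,Q'$ defined likewise from $u''$,
$$h_u=PQ-P'Q'=P(Q-Q')+Q'(P-P')\in(h_{u'},h_{u''}).$$
Since $|u'|_1,|u''|_1<|u|_1$, induction on $|u|_1$ proves the claim.

**Step B3: primitive vectors are short.** We show $|u|_1\le\delta(B)$ for $u$ primitive. The idea: arrange the $|u|_1$ unit steps from $0$ to $u$ so that the partial sums of weights remain in a small window; if there are too many steps, two partial sums coincide and split $u$.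

Replace $w_i$ by $-w_i$ and $u_i$ by $-u_i$ wherever $u_i<0$. This translates $Z$, because $[0,-\bar w_i]=[0,\bar w_i]-\bar w_i$, and it preserves $X$, $\Gamma$, $\mathrm{vol}(Z)$ and primitivity. So assume $u\ge0$, $\sum u_iw_i=0$. Primitivity now says: there is no $u'\in\mathcal K$ with $0\le u'\le u$ and $u'\ne0,u$.

*Choice of the window.* The function $c\mapsto\#(\mathbb Z^d\cap(c-Z))$ is $\mathbb Z^d$-periodic, with average $\int_{[0,1]^d}\sum_{m\in\mathbb Z^d}1_Z(c-m)\,dc=\mathrm{vol}(Z)$. So the set $\Omega\subset\mathbb R^d$ of $c$ with $\#(\mathbb Z^d\cap(c-Z))\le\mathrm{vol}(Z)$ has positive measure. The linear map $\mathbb R^n\to\mathbb R^d$, $\theta\mapsto\sum\theta_i\bar w_i$, is surjective, so the preimage of $\Omega$ has positive measure. We may therefore choose $\theta$ with $c:=\sum\theta_i\bar w_i\in\Omega$, with all $\theta_i\notin\mathbb Z$, and such that for $i\ne i'$ no $t\in[0,1]$ is a jump time of both $\lfloor tu_i+\theta_i\rfloor$ and $\lfloor tu_{i'}+\theta_{i'}\rfloor$. The last two conditions exclude countably many hyperplanes: $\theta_i=m$,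 and $(m-\theta_i)/u_i=(m'-\theta_{i'})/u_{i'}$ for integers $m,m'$ and $u_i,u_{i'}>0$.

*The walk.* As $t$ runs from $0$ to $1$, the $i$-th entry of $\nu(t)=(\lfloor tu_i+\theta_i\rfloor)_i$ makes $u_i$ jumps of size $1$, and no two jumps are simultaneous. So $\nu$ makes $\ell=|u|_1$ unit jumps. Let $\nu^{(0)},\dots,\nu^{(\ell)}=\nu^{(0)}+u$ be its successive values and $a_j=\sum_i\nu_i^{(j)}w_i\in X$. For $t$ with $\nu(t)=\nu^{(j)}$, since $\sum u_i\bar w_i=0$,
$$\bar a_j=\sum_i(tu_i+\theta_i)\bar w_i-\sum_i\{tu_i+\theta_i\}\bar w_i=c-\sum_i\{tu_i+\theta_i\}\bar w_i\in\mathbb Z^d\cap(c-Z).$$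
So $\bar a_j$ takes at most $\mathrm{vol}(Z)$ values, and $a_j$ at most $|\Gamma|\,\mathrm{vol}(Z)=\delta(B)$ values by (1).

*Pigeonhole.* If $\ell>\delta(B)$, two of the $\ell$ elements $a_0,\dots,a_{\ell-1}$ agree: $a_j=a_{j'}$ with $0\le j<j'\le\ell-1$. Then $u'=\nu^{(j')}-\nu^{(j)}\in\mathcal K$, $0\le u'\le u$, and $0<|u'|_1=j'-j<\ell$, so $u'\ne0,u$. This contradicts primitivity. Hence $|u|_1\le\delta(B)$, and with Step B2 the first half of Theorem B is proved.

**Step B4: the bound is attained.** Let $\delta\ge2$ and let $G=k^*$ act on $k^2$ with weights $(1,\delta-1)$. Then $\mathcal K=\mathbb Z(\delta-1,-1)$, so $\mathfrak b$ is generated by the single polynomial $x_1^{\delta-1}y_2-y_1^{\delta-1}x_2$ of degree $\delta$, and by (1) $\delta(B)=1+(\delta-1)=\delta$. $\blacksquare$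

## Syzygies of semi-invariants are visible in $\mathfrak b$

We turn to Theorem A. We need a mechanism that forces generators of $\mathfrak b$ of high degree. The following lemma turns complicated syzygies into complicated generators.

**Lemma 1.** Let $G$ be reductive with $\rho(G)$ containing all scalars. Let $\chi$ be a character of $G$, $d\ge1$, and let $F_1,\dots,F_s$ be a basis of the space of weight-$\chi$ elements of $k[V]_d$. If $\mathfrak b$ is generated in degree $\le D$, then $\mathrm{Syz}(F_1,\dots,F_s)\subset k[V]^s$ is generated in degree $\le D-1$.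

*Example.* For scalars on $k^n$, $d=1$ and $F_i=x_i$, the syzygy with entries $x_j$ in place $i$ and $-x_i$ in place $j$ corresponds to the minor $x_jy_i-x_iy_j\in\mathfrak b$.

*Proof.* **Step (i): a dictionary.** For $A\in k[V]^s$ put $h_A=\sum_iA_i(x)F_i(y)$. We claim $h_A\in\mathfrak b$ if and only if $A\in\mathrm{Syz}(F)$. At $(x,gx)$ the value of $h_A$ is $\chi(g)\sum A_i(x)F_i(x)$, which vanishes if $A$ is a syzygy. Conversely, if $h_A\in\mathfrak b$, restricting to the points $(x,x)\in B$ gives $\sum A_iF_i=0$.

**Step (ii): shape of the generators of $\mathfrak b$.** The image of $\psi$ is stable under $(x,y)\mapsto(x,gy)$, so $B$ is too. Since $\rho(G)$ contains all scalars, $B$ is stable under scaling $y$ alone; it is also a cone. So $\mathfrak b$ is bihomogeneous. Splitting generators into bihomogeneous components, $\mathfrak b$ is generated by bihomogeneous $h_1,\dots,h_l\in\mathfrak b$ of total degree $\le D$; drop any that are zero. A nonzero element of $\mathfrak b$ cannot have $y$-degree $0$: it would be a polynomial in $x$ vanishing at every $x$, since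 $(x,x)\in B$. Hence $\deg_yh_j\ge1$ and $\deg_xh_j\le D-1$.

**Step (iii): projecting to weight $\chi$.** Let $A\in\mathrm{Syz}(F)$. By (i), $h_A\in\mathfrak b$. Write it in terms of the $h_j$ and keep only terms of $y$-degree $d$:
$$h_A=\sum_{j,\mu}p_{j,\mu}(x)\,y^\mu h_j,\qquad|\mu|+\deg_yh_j=d .$$
Let $\pi$ be the $G$-equivariant projection of $k[V]_d$ (variables $y$) onto its weight-$\chi$ part. This is an isotypic projection; with the action $(g\cdot f)(v)=f(g^{-1}v)$ it belongs to the character $\chi^{-1}$. Since $\mathfrak b\cap(k[x]\otimes k[y]_d)$ is a $G$-submodule for the action on $y$, the projection $\mathrm{id}\otimes\pi$ preserves it. Also $\mathrm{id}\otimes\pi$ is $k[x]$-linear and fixes $h_A$. So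
$$h_A=\sum p_{j,\mu}(x)\,(\mathrm{id}\otimes\pi)(y^\mu h_j),\qquad(\mathrm{id}\otimes\pi)(y^\mu h_j)=\sum_iA_i^{(j,\mu)}(x)F_i(y)\in\mathfrak b,$$
and $\deg A_i^{(j,\mu)}\le\deg_xh_j\le D-1$. By (i), $A^{(j,\mu)}\in\mathrm{Syz}(F)$. The $F_i$ are linearly independent, so comparing coefficients gives $A=\sum p_{j,\mu}A^{(j,\mu)}$. $\square$

So it suffices to find semi-invariants with syzygies of very high degree, while keeping $\delta(B)$ small. Two direct attempts fail.

*Tori alone give only monomials.* If $G$ is a torus acting diagonally, a basis of a weight space in $k[V]_d$ consists of monomials $F_i$ of degree $d$. A syzygy that is homogeneous for the multigrading, of multidegree $\gamma$, has entries $c_ix^\gamma/F_i$ (for $F_i\mid x^\gamma$) with $\sum c_i=0$. It is a combination of multiples of the pairwise syzygies with entries $\mathrm{lcm}(F_i,F_j)/F_i$ and $-\mathrm{lcm}(F_i,F_j)/F_j$, which have degree $\le d$. So Lemma 1 can never force $D>d+1$, and Theorem B confirms that nothing can go wrong for tori.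

*Specializing is not enough.* Binomials can have terrible syzygies, as we shall see. One could let $GL(W)$ act on universal forms and a point, so that evaluations of forms are semi-invariants, and then specialize these forms to binomials. But syzygies of a specialization need not come from syzygies of the original. For $F=(x,y)$ and $x=y=t$, the specialized pair $(t,t)$ has the syzygy $(1,-1)$, while syzygies of $(x,y)$ specialize to multiples of $(t,-t)$.

The remedy is to include among the semi-invariants *of the same weight* the equations that say "this form is the chosen binomial, in some frame". Then syzygies of the binomials do lift, after inverting determinants that become $1$ on the specialization.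

## Universal forms constrained to be binomials

**Polarization.** For $\Phi\in S^qW^*$ (a form of degree $q$ on $W$), $\hat\Phi$ is the symmetric $q$-linear form with $\hat\Phi(w,\dots,w)=\Phi(w)$. *Example.* For $\Phi=t_1t_2$, $\hat\Phi(v,w)=\frac12(v_1w_2+v_2w_1)$. Write $\hat\Phi(b^I)$ for the value with $b_i$ inserted $I_i$ times, $|I|=q$. Expanding,
$$\Phi\Big(\sum_iz_ib_i\Big)=\sum_{|I|=q}\frac{q!}{I!}\hat\Phi(b^I)z^I,\tag{2}$$
and for $b_i=e_i$, the standard basis, $\frac{q!}{I!}\hat\Phi(e^I)$ is the coefficient of $t^I$ in $\Phi$.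

**The data.** Let $h_1,\dots,h_m\in k[t_1,\dots,t_M]$, $M\ge2$, be homogeneous of degree $q$ of the form
$$h_j=t^{I_j}-\varepsilon_jt^{J_j},\qquad\varepsilon_j\in\{0,1\},\quad I_j\ne J_j\text{ if }\varepsilon_j=1.$$

**The space.** Let $W=k^M$ and let $V$ be the space of tuples consisting of

* vectors $b_1,\dots,b_M,b_*,p\in W$;
* forms $\Phi_1,\dots,\Phi_m\in S^qW^*$;
* scalars $u_\kappa$, $\kappa\in K$, where $K$ indexes the following functions $\varphi_\kappa$:
  * $\kappa=(j,I)$ with $|I|=q$, $I\ne I_j$, and $I\ne J_j$ if $\varepsilon_j=1$: $\varphi_\kappa=\hat\Phi_j(b^I)$;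
  * $\kappa=(j,*)$ for each $j$ with $\varepsilon_j=1$: $\varphi_\kappa=\Phi_j(b_*)$;
  * $\kappa=(j,p)$ for each $j$: $\varphi_\kappa=\Phi_j(p)$.

Indices of the first two kinds are called *constraints*. With $N=\binom{M+q-1}{q}=\dim S^qW^*$, each $j$ contributes $(N-1-\varepsilon_j)+\varepsilon_j+1=N$ indices, so $|K|=mN$.

**The group.** Let $G=GL(W)\times T$, where the torus $T$ has coordinates $\tau_v$ (one for each of the $M+2$ vectors $v$), $\tau_j$ ($1\le j\le m$) and $\omega$. The element $(\alpha,\tau,\omega)$ acts by
$$v\mapsto\tau_v\,\alpha v,\qquad\Phi_j\mapsto\tau_j\,\Phi_j\circ\alpha^{-1},\qquad u_\kappa\mapsto\omega\Big(\tau_j\prod_w\tau_w\Big)^{-1}u_\kappa,$$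
where $j$ is the first entry of $\kappa$ and the product runs over the $q$ vectors inserted in $\varphi_\kappa$, with multiplicity. $G$ is connected and reductive. It contains every scalar $c\in k^*$: take $\alpha=1$, all $\tau=c$, $\omega=c^{q+2}$. The function $\varphi_\kappa$ gets multiplied by $\tau_j\prod\tau_w$, so
$$F_\kappa:=u_\kappa\varphi_\kappa$$
has degree $q+2$ and weight $\omega$. The role of $u_\kappa$ is exactly to put all $\varphi_\kappa$ in one weight space.

*Example.* $M=2$, $q=1$, $m=1$, $h_1=t_1-t_2$. There is one linear form $\Phi$. Both exponents of degree $1$ occur in $h_1$, so the only constraint is $\Phi(b_*)$, and the semi-invariants are $u_*\Phi(b_*)$ and $u_p\Phi(p)$. If $b_*=\lambda_1b_1+\lambda_2b_2$ and $p=\lambda_1\zeta_1b_1+\lambda_2\zeta_2b_2$, then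
$$\Phi(p)=\Phi(b_1)\lambda_1(\zeta_1-\zeta_2)+\zeta_2\Phi(b_*).$$
So modulo the constraint, $\Phi(p)$ is a unit (once its leading factor is set to $1$) times $h_1(\zeta)$. The vector $b_*$ is what fixes the ratio of the two coefficients of the binomial without naming it.

**Lemma 2.** $\{F_\kappa\}_{\kappa\in K}$ is a basis of the space of weight-$\omega$ functions in $k[V]$.

*Proof.* Each $\varphi_\kappa$ is nonzero: take all vectors equal to $e_1$ and $\Phi_j=t_1^q$. As the $u_\kappa$ are distinct variables, the $F_\kappa$ are independent.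

Let $F$ have weight $\omega$. The action of $G$ preserves the multigrading by the degrees in each vector, each form and each $u_\kappa$, so each multihomogeneous part of $F$ has weight $\omega$, and we may take $F\neq 0$ multihomogeneous. The exponent of the coordinate $\omega$ in its $T$-weight is its total degree in the $u$'s, so exactly one $u_\kappa$ occurs, to the first power. Comparing exponents of $\tau_v$ and $\tau_j$, the other factor has the same degree in each vector and each form as $\varphi_\kappa$. So $F=u_\kappa\varphi'$ with $\varphi'$ of the multidegree of $\varphi_\kappa$ and invariant under $GL(W)$, which acts trivially on $u_\kappa$.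

We show that such $\varphi'$ form a space of dimension $\le1$, hence spanned by $\varphi_\kappa$. Let $q_v$ be the degree in $v$, $\sum_vq_v=q$. Since $\varphi'$ is linear in $\Phi_j$, it amounts to a linear map $S^qW^*\to\bigotimes_vS^{q_v}W^*$, and invariance $\varphi'(\Phi\circ\alpha^{-1},\alpha v)=\varphi'(\Phi,v)$ says that this map is equivariant. As $S^qW^*$ is irreducible in characteristic zero, the map is determined by the image of $t_1^q$. That image has, under the diagonal torus, the same weight as $t_1^q$. In $\bigotimes_vS^{q_v}W^*$ the tensor products of monomials are weight vectors, and only $\bigotimes_vt_1^{q_v}$ involves no variable except $t_1$. So the image lies on one line. $\square$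

In particular all weight-$\omega$ functions have degree $q+2$, and Lemma 1 applies with $\chi=\omega$, $d=q+2$ and the basis $F_\kappa$.

**Lemma 3.** If $\mathfrak b$ (for this $G$, $V$) is generated in degree $\le D$, then $\mathrm{Syz}(h_1,\dots,h_m)\subset k[t_1,\dots,t_M]^m$ is generated in degree $\le D-1$.

*Proof.* **Step 1: specialize.** By Lemmas 1 and 2, $\mathrm{Syz}(F_\kappa:\kappa\in K)$ is generated by tuples of degree $\le D-1$. Define
$$\sigma:\mathbb A^M\to V,\quad t\mapsto\Big(b_i=e_i,\ b_*=\sum_ie_i,\ p=(t_1,\dots,t_M),\ \Phi_j=h_j,\ u_\kappa=1\Big).$$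
Its coordinates have degree $\le1$, so $\sigma^*$ does not raise degrees. We have $\sigma^*F_{(j,p)}=h_j$, and $\sigma^*F_\kappa=0$ for every constraint: the coefficient of $t^I$ in $h_j$ is $0$ for the listed $I$, and $h_j(1,\dots,1)=0$ if $\varepsilon_j=1$. Hence $A\mapsto(\sigma^*A_{(j,p)})_j$ maps $\mathrm{Syz}(F)$ to $\mathrm{Syz}(h)$.

**Step 2: reduce to lifting.** We shall prove:

**Claim.** Every $a\in\mathrm{Syz}(h)$ equals $(\sigma^*A_{(j,p)})_j$ for some $A\in\mathrm{Syz}(F)$.

Given the claim, write $A=\sum_lp_lA^l$ with $A^l\in\mathrm{Syz}(F)$ of degree $\le D-1$. Then $a=\sum_l\sigma^*p_l\cdot(\sigma^*A^l_{(j,p)})_j$, a combination of elements of $\mathrm{Syz}(h)$ of degree $\le D-1$, which is the lemma.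

**Step 3: coordinates in the frame $b$.** Let $\Delta=\det(b_1,\dots,b_M)$, let $\Delta_i(w)$ be this determinant with $b_i$ replaced by $w$, and $\Delta^*=\Delta\prod_i\Delta_i(b_*)$. In the localization $k[V]_{\Delta^*}$ put
$$\lambda_i=\frac{\Delta_i(b_*)}{\Delta},\qquad\zeta_i=\frac{\Delta_i(p)}{\Delta_i(b_*)} .$$
By Cramer's rule $b_*=\sum\lambda_ib_i$ and $p=\sum\lambda_i\zeta_ib_i$. Put $c_j=\frac{q!}{I_j!}\hat\Phi_j(b^{I_j})$, and $c_j'=\frac{q!}{J_j!}\hat\Phi_j(b^{J_j})$ if $\varepsilon_j=1$. Let $\mathcal C\subset k[V]_{\Delta^*}$ be the ideal generated by the $\varphi_\kappa$, $\kappa$ a constraint.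

**Step 4: modulo constraints, $\Phi_j(p)$ is $h_j(\zeta)$ up to a factor.** By (2), modulo $\mathcal C$:

* if $\varepsilon_j=0$, then $\Phi_j(p)\equiv c_j\lambda^{I_j}\zeta^{I_j}$;
* if $\varepsilon_j=1$, then $\Phi_j(p)\equiv c_j\lambda^{I_j}\zeta^{I_j}+c_j'\lambda^{J_j}\zeta^{J_j}$, and $c_j\lambda^{I_j}+c_j'\lambda^{J_j}\equiv\Phi_j(b_*)\equiv0$.

In both cases
$$\Phi_j(p)\equiv c_j\lambda^{I_j}h_j(\zeta)\pmod{\mathcal C}.\tag{3}$$

**Step 5: lift the syzygy.** Let $a\in\mathrm{Syz}(h)$. Put $U=\prod_\kappa u_\kappa$, $Z_0=\prod_jc_j\lambda^{I_j}$ and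
$$A^0_{(j,p)}=a_j(\zeta)\cdot\frac{U}{u_{(j,p)}}\cdot\prod_{j'\ne j}c_{j'}\lambda^{I_{j'}} .$$
Since $F_{(j,p)}=u_{(j,p)}\Phi_j(p)$, (3) gives
$$\sum_jA^0_{(j,p)}F_{(j,p)}\in UZ_0\sum_ja_j(\zeta)h_j(\zeta)+U\mathcal C=U\mathcal C .$$
So this sum equals $-\sum_{\kappa\text{ constraint}}U\,r_\kappa\varphi_\kappa$ with $r_\kappa\in k[V]_{\Delta^*}$. For constraints put $A^0_\kappa=r_\kappa U/u_\kappa$; then $A^0_\kappa F_\kappa=Ur_\kappa\varphi_\kappa$, and $\sum_{\kappa\in K}A^0_\kappa F_\kappa=0$. For large $\ell$, $A=(\Delta^*)^\ell A^0$ has polynomial entries, so $A\in\mathrm{Syz}(F)$.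

**Step 6: specialize the lift.** At $\sigma(t)$ the matrix $(b_1,\dots,b_M)$ is the identity, and replacing a column by $\sum_ie_i$ leaves determinant $1$. Hence $\sigma^*\Delta^*=1$ (so $\sigma^*$ extends to $k[V]_{\Delta^*}$), $\sigma^*\lambda_i=1$ and $\sigma^*\zeta_i=t_i$. Also $\sigma^*c_j$ is the coefficient of $t^{I_j}$ in $h_j$, which is $1$, and $\sigma^*u_\kappa=1$. Therefore $\sigma^*A_{(j,p)}=a_j(t)$. This proves the claim and the lemma. $\square$

## An upper bound for $\delta(B)$ from a polynomial parametrization

The aim is a bound on $\delta(B)$ that is only exponential in a polynomial in $M$, $m$ for fixed $q$.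

**Step 1: parametrize $B$ by polynomials.** The action involves inverses. They are removed by a change of parameters. Let $P=\alpha^{-1}$ and write
$$\tau_v=\tau_v'\det P,\qquad\omega=\omega'\prod_j\tau_j\prod_v\tau_v^q .$$
As $(P,\tau_v',\tau_j,\omega')$ runs over all tuples with $\det P,\tau_v',\tau_j,\omega'$ nonzero, we get all of $G$. In these parameters $(x,gx)$ has the coordinates

* of $x$, of degree $1$;
* $\tau_v\alpha v=\tau_v'\,\mathrm{adj}(P)v$, of degree $1+(M-1)+1=M+1$;
* $\tau_j\,\Phi_j\circ P$, of degree $q+2$;
* $\omega'\cdot(\text{a monomial dividing }\prod_j\tau_j\prod_v\tau_v^q)\cdot u_\kappa$. Since $\tau_v=\tau_v'\det P$ has degree $M+1$, this is a polynomial of degree $\le m+2+q(M+2)(M+1)$.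

All have degree $\le L:=m+q+2+q(M+2)(M+1)$. So $B$ is the closure of the image of a polynomial map $\Theta:\mathbb A^E\to\mathbb A^{2n}$ with coordinates of degree $\le L$, where $E=n+\dim G$. (The parameters that come from $G$ form a dense open subset of $\mathbb A^E$, so allowing all parameters does not change the closure.) Since $n=M(M+2)+mN+mN$ and $\dim G=M^2+(M+2)+m+1$,
$$E=M(M+2)+2mN+M^2+(M+2)+m+1 .$$

**Step 2: count points on a generic section.** The closure of $B$ in $\mathbb P^{2n}$ is a cone over $\mathbb P(B)$, so it has degree $\delta(B)$. A generic linear subspace of codimension $\dim B$ meets it in $\delta(B)$ points and avoids any given closed subset of smaller dimension: the part at infinity, and the complement of a dense open subset of $B$ contained in $\Theta(\mathbb A^E)$. So $\delta(B)=\#(B\cap\Lambda)$ for a generic affine subspace $\Lambda$ of codimension $\dim B$, and all these points lie in $\Theta(\mathbb A^E)$.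

The set $\Theta^{-1}(\Lambda)$ is defined in $\mathbb A^E$ by $\dim B$ polynomials of degree $\le L$. By the Bézout inequality (Heintz, Theoret. Comput. Sci. 24 (1983); Fulton, *Intersection Theory*, Ex. 8.4.6) it has at most $L^{\dim B}$ irreducible components. Each component maps to the finite set $B\cap\Lambda$, hence to one point, and together they map onto $B\cap\Lambda$. As $\dim B\le E$,
$$\delta(B)\le L^E.\tag{4}$$

## Binomial rules that count to $2^{2^r}$

It remains to find few binomials of small degree with syzygies of doubly exponential degree. The following is a version of the Mayr–Meyer construction.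

**Rules and congruence.** A rule is an unordered pair $\alpha\sim\beta$ of distinct nonconstant monomials. Given a set of rules, two monomials are *congruent* ($\equiv$) if they are connected by steps $\gamma\alpha\to\gamma\beta$ or $\gamma\beta\to\gamma\alpha$ with $\alpha\sim\beta$ a rule and $\gamma$ a monomial. *Example.* With the rule $sc\sim fcb^2$, $sc\equiv fcb^2$, while $s$ and $f$ are congruent only to themselves. The variable $c$ switches on a conversion of $s$ to $f$ that produces $b^2$.

**The recursion.** *Level 0:* $X_0=\{s,f,c_1,\dots,c_4,b_1,\dots,b_4\}$, rules $R_0$: $sc_i\sim fc_ib_i^2$ $(1\le i\le4)$, $e_0=2$. Set $S_0=s$, $F_0=f$, $C_{0,i}=c_i$, $B_{0,i}=b_i$.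

*Level $r+1$:* write $s,f,c_i,b_i,e$ for $S_r,F_r,C_{r,i},B_{r,i},e_r$. Let $X_{r+1}$ be $X_r$ with $14$ new variables $S,F,C_i,B_i$ $(1\le i\le4)$, $q_1,\dots,q_4$, and let $R_{r+1}$ be $R_r$ with the rules

1. $S\sim q_1sc_1$
2. $q_1fc_1\sim q_2sc_2$
3. $(3_i)$: $q_2fb_2C_i\sim q_2fb_3C_iB_i$ for $1\le i\le4$
4. $q_2fc_2\sim q_3fc_3$
5. $q_3sc_3b_1\sim q_2sc_2b_4$
6. $q_3sc_3\sim q_4fc_4$
7. $q_4sc_4\sim F$

Put $S_{r+1}=S$, $F_{r+1}=F$, $C_{r+1,i}=C_i$, $B_{r+1,i}=B_i$ and $e_{r+1}=e(e+1)$. Then $e_{r+1}\ge e_r^2$, so $e_r\ge2^{2^r}$. Moreover $|X_r|=10+14r$, $|R_r|=4+10r$, and all monomials in rules have degree $\le5$.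

*How it counts.* Level $r$ offers the conversion $sc_i\leftrightarrow fc_ib_i^e$, which we call a *run*, for four counters $b_1,\dots,b_4$. A run forward creates $b_i^e$; a run backward tests that $b_i^e$ is present and removes it. Level $r+1$ is a double loop. Create $b_1^e$. In each round create $b_2^e$, convert it step by step to $b_3^e$ while producing $B_i^e$ (rule $3_i$), and remove $b_3^e$. Between rounds trade one $b_1$ for one $b_4$ (rule 5). After $e+1$ rounds remove $b_4^e$ and stop. For $r+1=1$, $e=2$, the start of the walk from $SC_1$ is, up to the constant factor $C_1$,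
$$S\to q_1sc_1\to q_1fc_1b_1^2\to q_2sc_2b_1^2\to q_2fc_2b_1^2b_2^2\to\to q_2fc_2b_1^2b_3^2B_1^2\to q_3fc_3b_1^2b_3^2B_1^2\to q_3sc_3b_1^2B_1^2,$$
and rule 5 gives $q_2sc_2b_1b_4B_1^2$. After the second and third rounds one has $q_3sc_3b_1b_4B_1^4$ and $q_3sc_3b_4^2B_1^6$, then $q_4fc_4b_4^2B_1^6\to q_4sc_4B_1^6\to FB_1^6$. So $e_1=6$. Steps may also be taken backward or too early (rule 6 can be applied before the last round). The lemma shows that such detours lead nowhere new.

**Lemma 4.** For every $r\ge0$ the following statement $P(r)$ holds.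

(a) $S_rC_{r,i}\equiv F_rC_{r,i}B_{r,i}^{e_r}$ for $1\le i\le4$.

(b) Let $x=S_rC_{r,i}\beta$ or $x=F_rC_{r,i}\beta$ with $\beta$ a monomial in $B_{r,1},\dots,B_{r,4}$. If $y\equiv x$ under $R_r$ and $y$ is divisible by $S_r$ or $F_r$, then $y=x$ or $\{x,y\}=\{S_rC_{r,i}\beta',\,F_rC_{r,i}B_{r,i}^{e_r}\beta'\}$ for some monomial $\beta'$ in the $B_{r,j}$.

*Proof.* **$P(0)$.** Only $c_i$ is present among the $c$'s, and no rule changes that, so only rule $i$ can ever apply. The class of $sc_i\beta'$ is $\{sc_i\beta',fc_ib_i^2\beta'\}$, and $fc_i\beta$ with $b_i^2\nmid\beta$ is alone in its class. This gives (a) and (b).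

Assume $P(r)$; we prove $P(r+1)$ in the notation of the recursion.

**Step 1: list the reachable states.** Fix $i$, an integer $\nu\in\mathbb Z$ and a monomial $\beta_0$ in the $B_j$, $j\ne i$. Put $\eta_a=b_1^{e-a}b_4^a$ for $0\le a\le e$, and let $0\le j\le e$. Let $\mathcal L(\nu)$ be the list of the following monomials, each multiplied by $C_i\beta_0$, keeping only those in which the exponent of $B_i$ is $\ge0$:

* $SB_i^\nu$, and $q_1sc_1B_i^\nu$
* $q_1fc_1\,\eta_aB_i^{\nu+ae}$
* $q_2sc_2\,\eta_aB_i^{\nu+ae}$
* $q_2fc_2\,\eta_ab_2^{e-j}b_3^jB_i^{\nu+ae+j}$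
* $q_3fc_3\,\eta_ab_2^{e-j}b_3^jB_i^{\nu+ae+j}$
* $q_3sc_3\,\eta_aB_i^{\nu+(a+1)e}$
* $q_4fc_4\,\eta_aB_i^{\nu+(a+1)e}$
* $q_4sc_4B_i^{\nu+(e+1)e}$, and $FB_i^{\nu+(e+1)e}$

**Step 2: reduce to checkpoints.** Call a monomial divisible by one of $S,F,s,f$ a *checkpoint*. Both sides of every level-$(r+1)$ rule are checkpoints, so these rules apply only at checkpoints and produce checkpoints. All members of $\mathcal L(\nu)$ are checkpoints. We claim that all checkpoints congruent to an element of $\mathcal L(\nu)$ lie in $\mathcal L(\nu)$.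

Take a path starting at $z\in\mathcal L(\nu)$ and let $z'$ be the next checkpoint on it. If the first step is a level-$(r+1)$ rule, it already gives $z'$. Otherwise the first step is an $R_r$-step, and all further steps up to $z'$ start at non-checkpoints, so all steps from $z$ to $z'$ are $R_r$-steps. In this second case the variables outside $X_r$ stay fixed. Moreover $z$ contains neither $S$ nor $F$, since the members of $\mathcal L(\nu)$ with $S$ or $F$ contain no variable of $X_r$, and no $R_r$-rule applies to them. So the $X_r$-part of $z$ is $sc_l\beta$ or $fc_l\beta$ with $\beta$ a monomial in the $b$'s; the $X_r$-part of $z'$ is $R_r$-congruent to it; and $z'$, a checkpoint still without $S$ and $F$, is divisible by $s$ or $f$. By $P(r)$(b), $z'=z$ or $z'$ arises from $z$ by a run $sc_l\leftrightarrow fc_lb_l^e$.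

**Step 3: check all moves.** It remains to see that level-$(r+1)$ rules and runs keep us in $\mathcal L(\nu)$. Rules $(3_{i'})$ with $i'\ne i$ never apply, as $C_{i'}$ is absent. We name each state by its essential part; the unmentioned exponents are those of the list.

* $S$: rule 1 leads to $q_1sc_1$.
* $q_1sc_1$: rule 1 leads back to $S$; the run leads to $q_1fc_1b_1^e$, which is $a=0$.
* $q_1fc_1\eta_a$: rule 2 leads to $q_2sc_2\eta_a$; a run needs $b_1^e$, so $a=0$, and gives $q_1sc_1B_i^\nu$.
* $q_2sc_2\eta_a$: rule 2 leads back to $q_1fc_1\eta_a$. Rule 5 backward needs $b_4$, so $a\ge1$, and gives $q_3sc_3\eta_{a-1}$ with $B_i$-exponent $\nu+ae=\nu+((a-1)+1)e$. The run leads to $q_2fc_2\eta_ab_2^e$, which is $j=0$.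
* $q_2fc_2\eta_ab_2^{e-j}b_3^j$: rule $(3_i)$ changes $j$ by $\pm1$ (within $0\le j\le e$) and the $B_i$-exponent by the same amount; rule 4 leads to $q_3fc_3$ with the rest unchanged. A run needs $b_2^e$, so $j=0$, and gives $q_2sc_2\eta_a$.
* $q_3fc_3\eta_ab_2^{e-j}b_3^j$: rule 4 leads back. A run needs $b_3^e$, so $j=e$, and gives $q_3sc_3\eta_a$ with $B_i$-exponent $\nu+(a+1)e$.
* $q_3sc_3\eta_a$: rule 5 needs $b_1$, so $a<e$, and gives $q_2sc_2\eta_{a+1}$ with $B_i$-exponent $\nu+(a+1)e$. Rule 6 leads to $q_4fc_4\eta_a$. The run leads to $q_3fc_3\eta_ab_3^e$, which is $j=e$.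
* $q_4fc_4\eta_a$: rule 6 leads back. A run needs $b_4^e$, so $a=e$, and gives $q_4sc_4$ with $B_i$-exponent $\nu+(e+1)e$.
* $q_4sc_4$: rule 7 leads to $F$; the run leads to $q_4fc_4b_4^e$, which is $a=e$.
* $F$: rule 7 leads back.

In every state the sides of the rules not mentioned do not divide the monomial, because the required pair of $q_l$ and $s$ or $f$ is absent. So all results lie in $\mathcal L(\nu)$, and by induction along the path so do all its checkpoints.

**Step 4: deduce (b).** The only members of $\mathcal L(\nu)$ divisible by $S$ or $F$ are $SC_iB_i^\nu\beta_0$ (if $\nu\ge0$) and $FC_iB_i^{\nu+e_{r+1}}\beta_0$ (if its exponent is $\ge0$). Given $x=SC_i\beta$, let $\nu$ be the $B_i$-exponent of $\beta$. Given $x=FC_i\beta$, let $\nu$ be that exponent minus $e_{r+1}$, possibly negative. Let $\beta_0$ be the part of $\beta$ without $B_i$. Then $x\in\mathcal L(\nu)$, and any $y\equiv x$ divisible by $S$ or $F$ is a checkpoint, so it is one of the two monomials. If $y\ne x$, both exist, so $\nu\ge0$ and (b) holds with $\beta'=B_i^\nu\beta_0$.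

**Step 5: deduce (a).** Take $\nu=0$, $\beta_0=1$ and omit the factor $C_i$ and powers of $B_i$ from the notation. The runs exist by $P(r)$(a). Go
$$S\to q_1sc_1\to q_1fc_1b_1^e\to q_2sc_2\eta_0 ,$$
then for $a=0,1,\dots,e$ in turn
$$q_2sc_2\eta_a\to q_2fc_2\eta_ab_2^e\to\cdots\to q_2fc_2\eta_ab_3^e\to q_3fc_3\eta_ab_3^e\to q_3sc_3\eta_a,$$
where the dots are $e$ applications of rule $(3_i)$; follow this by rule 5 if $a<e$. At $a=e$ continue
$$q_3sc_3b_4^e\to q_4fc_4b_4^e\to q_4sc_4\to F .$$
Rule $(3_i)$ was used $e$ times in each of $e+1$ rounds, so the final $B_i$-exponent is $e(e+1)=e_{r+1}$. $\square$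

**Lemma 5.** Let $g_1,\dots,g_{m_0}\in k[X_r]$, $m_0=4+10r$, be the differences of the two sides of the rules of $R_r$. Then $\mathrm{Syz}(S_r,F_r,g_1,\dots,g_{m_0})$ is not generated in degree $\le e_r-1$.

*Example.* For $r=0$ we have $s\cdot c_1+f\cdot(-c_1b_1^2)-g_1=0$ with $g_1=sc_1-fc_1b_1^2$, a syzygy with an entry of degree $3$.

*Proof.* Write $S,F,C_1,B_1$ for $S_r,F_r,C_{r,1},B_{r,1}$ and $J=(g_1,\dots,g_{m_0})$. **Step 1: $J$ and congruence.** $J$ is spanned by the differences $\gamma\alpha-\gamma\beta$ of monomials related by one step. So for every element of $J$ the coefficients over each congruence class sum to $0$, and the difference of two congruent monomials lies in $J$.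

**Step 2: one syzygy that must be complicated.** By $P(r)$(a), $SC_1-FC_1B_1^{e_r}\in J$, so there is a syzygy with $S$-component $C_1$ and $F$-component $-C_1B_1^{e_r}$. Suppose it equals $\sum_lp_lA^l$ with syzygies $A^l$ of degree $\le e_r-1$. From $C_1=\sum_lp_lA^l_S$, some $A^l_S$ contains a monomial $\mu$ dividing $C_1$, so $\mu\in\{1,C_1\}$.

**Step 3: follow the congruence class of $S\mu$.** The polynomial $Q=SA^l_S+FA^l_F$ lies in $J$, because $A^l$ is a syzygy. It contains $S\mu$ with nonzero coefficient, since $F\nmid S\mu$ and so $FA^l_F$ does not contribute. By Step 1, $Q$ contains another monomial $y\equiv S\mu$, $y\ne S\mu$. Every monomial of $Q$ is divisible by $S$ or $F$. Multiplying by $C_1/\mu$ gives $yC_1/\mu\equiv SC_1$, and $yC_1/\mu\ne SC_1$ is divisible by $S$ or $F$. By $P(r)$(b) with $\beta=1$, $yC_1/\mu=FC_1B_1^{e_r}$, i.e. $y=F\mu B_1^{e_r}$. Since $S\nmid y$, the monomial $\mu B_1^{e_r}$ occurs in $A^l_F$, so $A^l$ has degree $\ge e_r$. This is a contradiction. $\square$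

## Assembling the counterexample

**Step 1: homogenize.** Let $r\ge1$. Let $g$ run over the $m=6+10r$ polynomials $S_r,F_r,g_1,\dots,g_{m_0}$ of Lemma 5, indexed by $j$, all of degree $\le5$. Take $q=5$, $M=|X_r|+1=11+14r$, and
$$h_j=t_0^5\,g_j(t/t_0)$$
with a new variable $t_0$. For $S_r$, $F_r$ these are the monomials $t_0^4S_r$, $t_0^4F_r$ ($\varepsilon_j=0$). For a rule they are differences of two distinct monomials of degree $5$ ($\varepsilon_j=1$; distinct because they differ at $t_0=1$). So the $h_j$ have the form required above. Let $G\cong GL_M\times(\text{torus})$ and $V$ be the group and representation attached to them.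

**Step 2: generators of high degree are forced.** Suppose $\mathfrak b$ is generated in degree $\le D$. By Lemma 3, $\mathrm{Syz}(h)$ is generated in degree $\le D-1$. Then so is $\mathrm{Syz}(g)$. Indeed, setting $t_0=1$ maps $\mathrm{Syz}(h)$ to $\mathrm{Syz}(g)$ and does not raise degrees. It is onto: for $a\in\mathrm{Syz}(g)$ and $\ell$ large, the tuple $(t_0^\ell a_j(t/t_0))_j$ is polynomial and lies in $\mathrm{Syz}(h)$, because
$$\sum_jt_0^\ell a_j(t/t_0)\,t_0^5g_j(t/t_0)=t_0^{\ell+5}\Big(\sum_ja_jg_j\Big)(t/t_0)=0,$$
and it restricts to $a$ at $t_0=1$. By Lemma 5, $D-1\ge e_r$, so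
$$D\ge e_r+1>2^{2^r}.$$
Thus $\mathfrak b$ is not generated in degree $\le2^{2^r}$.

**Step 3: the degree is small.** Here $M$ and $m$ are $O(r)$ and $N=\binom{M+4}{5}=O(r^5)$. So $E=O(r^6)$, dominated by $2mN$, and $L=m+7+5(M+2)(M+1)=O(r^2)$, whence $\log_2L=O(r)$. By (4),
$$\log_2\delta(B)\le E\log_2L\le c\,r^7$$
with a constant $c$ independent of $r\ge1$. This proves Theorem A. For large $r$ we have $2^{2^r}>2^{cr^7}\ge\delta(B)$, so $\mathfrak b$ is not generated in degree $\le\delta(B)$, although $G$ is connected and reductive. The conjecture is disproved. $\blacksquare$
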